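# True arithmetic in the order of the polynomial-time many-one degrees

## 1. Reductions, degrees, theories, jumps

Throughout, $\Sigma=\{0,1\}$, a *set* is a set of finite strings over $\Sigma$, and we identify a set $A$ with its characteristic function, so $A(x)\in\{0,1\}$. "Almost all" means "all but finitely many", and $C\subseteq^*D$ means that $C\setminus D$ is finite. A *P-set* is a set decidable in polynomial time.

**Definition 1 (reduction).** $A\le^p_mB$ if there is a polynomial-time computable $f:\Sigma^*\to\Sigma^*$ with $x\in A\iff f(x)\in B$ for all $x$. We write $A\equiv^p_mB$ if $A\le^p_mB$ and $B\le^p_mA$.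

Example. Let $A$ be the set of strings of even length and $B=\{1\}$. Then $f(x)=1$ for $|x|$ even, $f(x)=0$ otherwise, shows $A\le^p_mB$. In the same way every P-set reduces to every set $B\neq\emptyset,\Sigma^*$: decide $A(x)$ and output a fixed element of $B$ or of its complement.

**Definition 2 (the structure $\mathcal D$).** $\mathcal D$ is the set of $\equiv^p_m$-classes of recursive sets, partially ordered by $\le^p_m$. Its elements are the PTIME many-one degrees of the recursive sets.

Example. If $A\le^p_m\emptyset$ then $A=\emptyset$, so the class of $\emptyset$ is $\{\emptyset\}$; likewise the class of $\Sigma^*$ is $\{\Sigma^*\}$. By the previous example all P-sets other than these two form one class.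

**Definition 3 (theory).** $\mathrm{Th}(\mathcal D)$ is the set of (Gödel numbers of) first-order sentences in the language $\{\le\}$ that are true in $\mathcal D$. $\mathrm{Th}(\mathbb N,+,\times)$, true arithmetic, is defined similarly.

Example. $\exists x\forall y\,(x\le y)$ is not in $\mathrm{Th}(\mathcal D)$: such an $x$ would be below the classes of $\emptyset$ and of $\Sigma^*$, hence equal to both.

**Definition 4 (Turing degrees and jumps).** $X\le_TY$ means that $X$ is computable with oracle $Y$, and the Turing degree of $X$ is its class under mutual $\le_T$. $0^{(n)}$ is the $n$-th jump of $\emptyset$, and $0^{(\omega)}=\{\langle n,x\rangle:x\in0^{(n)}\}$. A relation on $\mathbb N$ is $\Sigma_n$ if it is given by $n$ alternating quantifiers, starting with $\exists$, in front of a recursive relation. For sets of numbers, $X\le_mY$ means $x\in X\iff f(x)\in Y$ for some computable $f$.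

Example. A set and its complement have the same Turing degree. "Machine $i$ halts on every input" is a $\forall\exists$ statement, so its negation is $\Sigma_2$.

We use the following textbook facts.

* (F1) A relation is $\Sigma_{n+1}$ iff it is computably enumerable in $0^{(n)}$. A nonempty $\Sigma_2$ set is thus the range of a $0'$-computable function. Putting $a$ quantifiers in front of a relation $\le_T0^{(n)}$ gives a relation $\le_T0^{(n+a)}$.
* (F2) Limit lemma: if $f\le_TX'$, there is $g\le_TX$ with $f(s)=\lim_u g(s,u)$ for all $s$. Example: the halting problem is the limit of $g(e,u)=1$ if machine $e$ halts within $u$ steps, $g(e,u)=0$ otherwise.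
* (F3) $\mathrm{Th}(\mathbb N,+,\times)\equiv_T0^{(\omega)}$.
* (F4) Myhill's theorem: two sets of numbers that are one-one reducible to each other are recursively isomorphic.

Now we can ask: **how complicated is $\mathrm{Th}(\mathcal D)$?** More precisely, what is its Turing degree? The problem comes from "On the Theory of the Polynomial Degrees of the Recursive Sets", http://www.kurims.kyoto-u.ac.jp/~kyodo/kokyuroku/contents/pdf/0644-09.pdf. The answer is the following.

**Theorem 1.** There is a computable map $\varphi\mapsto\varphi^\sharp$ from sentences of arithmetic to sentences in the language $\{\le\}$ with $\mathbb N\models\varphi\iff\mathcal D\models\varphi^\sharp$. Conversely $\mathrm{Th}(\mathcal D)\le_m\mathrm{Th}(\mathbb N,+,\times)$. Hence $\mathrm{Th}(\mathcal D)\equiv_m\mathrm{Th}(\mathbb N,+,\times)$, and $\mathrm{Th}(\mathcal D)$ has Turing degree $\mathbf 0^{(\omega)}$, the degree of true arithmetic. The two theories are even recursively isomorphic.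

## 2. A few sentences by hand, and the upper bound

*There are exactly two minimal elements.* The classes of $\emptyset$ and $\Sigma^*$ are minimal by the example above. If $B\ne\emptyset,\Sigma^*$, then $\emptyset\le^p_mB$ by a constant map into the complement of $B$, and $B\not\le^p_m\emptyset$; so $B$ is not minimal. The sentence is true.

*There is no maximal element.* Let $A$ be recursive, $(f_i)$ an effective list of the polynomial-time functions and $(w_i)$ a list of all strings. Put $D(w_i)=1-A(f_i(w_i))$. Then $D$ is recursive and $D\not\le^p_mA$, since $f_i$ fails at $w_i$. Put $A\oplus D=\{0x:x\in A\}\cup\{1x:x\in D\}$. Both $A$ and $D$ reduce to it, so it is strictly above $A$. The sentence is true.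

*Any two elements have a least upper bound.* For two sets $X,Y\neq\emptyset,\Sigma^*$ the set $X\oplus Y$ works: given reductions of $X$ and $Y$ to $Z$, use the first letter to decide which one to apply (and send the empty string to a non-element of $Z$). The upper bounds of the classes of $\emptyset$ and $\Sigma^*$ are the sets $\ne\emptyset,\Sigma^*$, and among these the P-sets are least. Finally $\emptyset$ and $\Sigma^*$ are below every $X\ne\emptyset,\Sigma^*$. The sentence is true.

Each sentence needed its own argument. An upper bound for all of them at once is easy.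

**Proposition 2.** $\mathrm{Th}(\mathcal D)\le_m\mathrm{Th}(\mathbb N,+,\times)$.

*Proof.* "$e$ is an index of a total $0/1$-valued recursive function on strings" is an arithmetical property of $e$. For such $e,e'$, "the set with index $e$ is $\le^p_m$ the set with index $e'$" is arithmetical: there is an index $i$ in a list of clocked polynomial-time functions such that for all $x$ the two values at $x$ and at $f_i(x)$ agree. So in a sentence about $\mathcal D$ we let the quantifiers range over indices $e$ of the first kind, replace $x\le y$ by the arithmetical formula just described, and $x=y$ by $x\le y\wedge y\le x$. This is a computable translation of sentences that preserves truth. $\square$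

What remains is the first sentence of Theorem 1: arithmetic must be found *inside* $\mathcal D$.

## 3. A distributive semilattice with splittings

**Removing the trivial degrees.** Let $\mathcal D^+$ be the set of degrees of sets $\ne\emptyset,\Sigma^*$. It is definable in $\mathcal D$, as the set of non-minimal elements. Constants as reduction values make $\mathcal D^+$ pleasant. For recursive $X,Y$ write $X\le Y$ if there is a polynomial-time $f:\Sigma^*\to\Sigma^*\cup\{\top,\bot\}$ with $X(w)=Y(f(w))$ for all $w$, where $Y(\top)=1$ and $Y(\bot)=0$. For example $X\le\emptyset$ iff $X\in\mathrm P$.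

**Lemma 3.** $\mathcal D^+$ is isomorphic to the recursive sets under $\le$ modulo mutual $\le$.

*Proof.* Let $X^\circ=\{0x:x\in X\}\cup\{1\}$. It contains $1$ and not the empty string, so it is $\ne\emptyset,\Sigma^*$. If $X\le Y$ via $f$, reduce $X^\circ$ to $Y^\circ$ by $0x\mapsto0f(x)$, where instead of $0\top$ we write $1$ and instead of $0\bot$ the empty string; map $1$ to $1$ and all other strings to the empty string. If $X^\circ\le^p_mY^\circ$ via $g$, then $X\le Y$ via $x\mapsto y$ if $g(0x)=0y$, $x\mapsto\top$ if $g(0x)=1$, and $x\mapsto\bot$ otherwise. So $X\le Y\iff X^\circ\le^p_mY^\circ$. If $X\ne\emptyset,\Sigma^*$, then $X\equiv^p_mX^\circ$ (map $x\mapsto0x$; conversely $0x\mapsto x$, $1$ to a fixed element of $X$, other strings to a fixed non-element). So $X\mapsto X^\circ$ induces the isomorphism. $\square$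

From now on "degree" and "reduction" refer to this presentation. $\mathcal D^+$ has a least element $0$, the class of all P-sets, and joins $x\vee y$ given by $X\oplus Y=0X\cup1Y$.

**Lemma 4 (distributivity).** If $z\le x\vee y$, then $z=z_0\vee z_1$ with $z_0\le x$, $z_1\le y$.

*Proof.* Let $f$ reduce $Z$ to $X\oplus Y$ and let $Q=\{w:f(w)\in1\Sigma^*\}$, a P-set. Then $Z\cap Q\le Y$ and $Z\setminus Q\le X$: off the relevant part answer $\bot$, on it delete the first letter of $f(w)$ (constants remain constants, the empty string becomes $\bot$). As $Q$ is a P-set, $Z$ has the degree of $(Z\setminus Q)\oplus(Z\cap Q)$. $\square$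

Write $c\perp d$ if no $z\ne0$ is below both $c$ and $d$. Lemma 4 gives two rules used constantly:
$$c\perp d_0,\ c\perp d_1\ \Longrightarrow\ c\perp d_0\vee d_1,\tag{1}$$
$$c\le d_0\vee d_1,\ c\perp d_1\ \Longrightarrow\ c\le d_0.\tag{2}$$
For (1), a $z$ below $c$ and $d_0\vee d_1$ is $z_0\vee z_1$ with $z_i\le d_i$ and $z_i\le c$, so $z_0=z_1=0$. For (2), $c=c_0\vee c_1$ with $c_i\le d_i$; as $c_1\le c$ and $c_1\le d_1$, $c_1=0$.

**Definition 5 (ideals).** An *ideal* is a nonempty, downward closed, join-closed set of degrees. For ideals $J,H\subseteq[0,t]$ put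
$$J+H=\{a\vee h:a\in J,\ h\in H\},\qquad (J\Rightarrow H)=\{x\le t:\forall w\in J\ (w\le x\to w\in H)\}.$$

Both are ideals. If $z\le a\vee h$, then $z=z_0\vee z_1$ with $z_0\in J$, $z_1\in H$ by Lemma 4; closure under joins is clear. If $x,y\in(J\Rightarrow H)$ and $w\in J$, $w\le x\vee y$, then $w=w_0\vee w_1$ with $w_0\le x$, $w_1\le y$ and $w_0,w_1\in J$, so both are in $H$ and $w\in H$.

Examples. $(\{0\}\Rightarrow H)=[0,t]$; $([0,t]\Rightarrow H)=H$; and $(J\Rightarrow\{0\})$ consists of the $x\le t$ with $x\perp j$ for all $j\in J$, since a $z$ below $x$ and $j$ lies in $J$.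

**Definition 6 (splitting).** $\mathrm{Sp}_y(c)$ means: $c\le y$, and there is $c'\le y$ with $c\vee c'=y$ and $c\perp c'$. Such a $c'$ is a *complement* of $c$. For a recursive $T$ of degree $t$ and a P-set $Q$ let $T[Q]=\deg(T\cap Q)$, and let $Q^c$ be the complement of $Q$.

Example. If $T=0A\cup1B$ and $Q=0\Sigma^*$, then $T[Q]=\deg A$ and $T[Q^c]=\deg B$; if $\deg A\perp\deg B$, then $\mathrm{Sp}_t(\deg A)$.

We have $T[Q\cup Q']=T[Q]\vee T[Q']$ (send $w\in Q$ to the left copy of $w$, $w\in Q'\setminus Q$ to the right copy, other $w$ to $\bot$), and $Q\subseteq Q'$ implies $T[Q]\le T[Q']$ (send $w\notin Q$ to $\bot$). A finite change of $Q$ does not change $T[Q]$.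

**Lemma 5.** (a) If $c\vee c'=t$, there is a P-set $Q$ with $T[Q]\le c$ and $T[Q^c]\le c'$. (b) $\mathrm{Sp}_t(c)$ iff there is a P-set $Q$ with $c=T[Q]$ and $T[Q]\perp T[Q^c]$. (c) Let $c,Q$ be as in (b). If $x\le c$ and $x\le T[F]$ for a P-set $F$, then $x\le T[F\cap Q]$; in particular $x=0$ if $F\cap Q=\emptyset$.

*Proof.* (a) Let $f$ reduce $T$ to $C\oplus C'$ and let $Q$ be the set of $w$ with $f(w)\in0\Sigma^*$. (b) If such a $Q$ exists, $T[Q^c]$ is a complement. Conversely let $c'$ be a complement of $c$ and take $Q$ from (a). As $c\perp c'\ge T[Q^c]$ and $c\le t=T[Q]\vee T[Q^c]$, rule (2) gives $c\le T[Q]$, so $c=T[Q]$; by symmetry $c'=T[Q^c]$. (c) We have $x\le T[F\cap Q]\vee T[F\setminus Q]$. As $x\le T[Q]$, $x\perp T[Q^c]\ge T[F\setminus Q]$. Use (2). $\square$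

**Indices.** Let $(f_i)$ be an effective list of all polynomial-time $f:\Sigma^*\to\Sigma^*\cup\{\top,\bot\}$ (clocked machines). For fixed $T$ let $z_i=\deg f_i^{-1}(T)$, where $f_i^{-1}(T)=\{w:T(f_i(w))=1\}$. The $z_i$ are exactly the degrees $\le t$. "$z_i\le z_j$" is $\Sigma_2$ (there is an index of a reduction such that for all $w$ the values agree), and so is "$z_i\le u$" for a fixed degree $u$. An index of $z_i\vee z_j$ is computable from $i,j$. Let $(E_e)$ be an effective list of all P-sets; from $e$ one computes an $i$ with $z_i=T[E_e]$, namely $f_i(w)=w$ for $w\in E_e$, $f_i(w)=\bot$ otherwise.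

## 4. Exact pairs and $\Sigma_2$ ideals

A first-order formula quantifies over degrees, and we want to quantify over ideals. The device is an *exact pair*: two degrees $u,v$ whose common lower bounds form the given ideal.

**Lemma 6.** Let $(X_n)$ be uniformly recursive. There are recursive $U,V$ such that for all $Z$: $Z\le U$ and $Z\le V$ iff $Z\le X_0\oplus\dots\oplus X_m$ for some $m$.

Both $U$ and $V$ carry a copy of $X_n$ in their $n$-th column, and we change a few values so that no pair of reductions computes the same set from $U$ and from $V$, unless this set is easy over finitely many columns. The danger lies in making $Z$ complicated by the diagonalization itself. A reduction with input $w$ can run the construction for only $|w|$ steps, so one stage of the construction may be in progress and its outcome unknown. Two alternating thresholds will ensure that during that stage at least one of the two sides is already frozen.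

*Proof.* **Step 1. The construction.** For $v=0^n1x$ let $\mathrm{col}(v)=n$ and $\mathrm{def}(v)=X_n(x)$. Strings $0^n$ are never in $U,V$ and are treated like $\bot$. Initially $U(v)=V(v)=\mathrm{def}(v)$. Let $k\mapsto(i_k,j_k)$ enumerate $\omega^2$; requirement $k$ concerns $f_{i_k}^{-1}(U)$ and $f_{j_k}^{-1}(V)$. The thresholds are $\beta_{2a}=\gamma_{2a}=a$, $\beta_{2a+1}=a+1$, $\gamma_{2a+1}=a$. For each $s\ge1$ exactly one of $\beta,\gamma$ increases from $s-1$ to $s$, and $\beta_s,\gamma_s\le s+1$.

A fixed machine $\mathcal M$ does the following for $s=0,1,2,\dots$: evaluate $\mathrm{def}(v)$ for all $|v|\le s+2$, $v\notin\{0\}^*$, then perform stage $s$. It counts its own steps on a clock tape whose head moves right once per step. Let $\tau_s$ be the number of steps made just before stage $s$.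

*Stage $s$.* Call $w$ *usable* for $k<s$ if $k$ is not yet satisfied, $|w|\le\tau_s$, $v=f_{i_k}(w)$ and $v'=f_{j_k}(w)$ are strings (not of the form $0^n$) with columns $\ge k$, and

[$|v|>\beta_s$ and $v$ is untouched in $U$] or [$|v'|>\gamma_s$ and $v'$ is untouched in $V$].

If usable $w$ exist, take the least $k$ and then the least $w$. In the first case set $U(v):=1-V(v')$, otherwise set $V(v'):=1-U(v)$, using current values. Declare $v$ touched in $U$, $v'$ touched in $V$, and $k$ satisfied. The value of a touched string never changes again.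

**Step 2. $X_n\le U,V$.** This gives the direction from right to left. $U(v)$ changes only at stages with $\beta_s<|v|$, so it is final once $\beta_s\ge|v|$ and $U$ is recursive; similarly $V$. Column $n$ is changed only by requirements $k\le n$, each acting at most once. So up to a finite table $x\mapsto0^n1x$ reduces $X_n$ to $U$ and to $V$.

**Step 3. A pair of successful reductions.** We set up the converse. Let $Z=f_i^{-1}(U)=f_j^{-1}(V)$ and $(i,j)=(i_k,j_k)$. Requirement $k$ never acts, since an action at $w$ would make $U(f_i(w))\ne V(f_j(w))$ permanently. Let $s_0>k$ be such that no $k'<k$ acts at a stage $\ge s_0$. At stages $s\ge s_0$ no $w$ is usable for $k$, since otherwise some requirement $\le k$ would act. We reduce $Z$ to $X_0\oplus\dots\oplus X_{k-1}$ (for $k=0$ we show $Z\in\mathrm P$).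

**Step 4. The easy inputs.** We dispose of the inputs where no care is needed. The $w$ with $|w|<\tau_{s_0}$ go into a finite table. Let $|w|\ge\tau_{s_0}$, $v=f_i(w)$, $v'=f_j(w)$. If $v$ or $v'$ is a constant or of the form $0^n$, $Z(w)$ is known. If one of them is in a column $n<k$, then, up to finitely many changed strings of these columns, which go into a table, $Z(w)$ is a query to $X_n$.

**Step 5. The remaining inputs.** Here we compute $Z(w)$ outright. Let $\tau_{s-1}\le|w|<\tau_s$, so $s-1\ge s_0$. Running $\mathcal M$ for $|w|$ steps gives $s$, the results of the stages $\le s-2$, and $\mathrm{def}$ on all lengths $\le s+1$. If $v$ was touched in $U$, or $v'$ in $V$, at a stage $\le s-2$, the final value is known and equals $Z(w)$. Otherwise let $(p,p')$ be the pair touched at stage $s-1$, if there is one. Since $w$ is not usable at stage $s$, the bracketed disjunction fails, that is,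
$$(v=p\ \text{ or }\ |v|\le\beta_s)\quad\text{and}\quad(v'=p'\ \text{ or }\ |v'|\le\gamma_s).$$
Also $(v,v')\ne(p,p')$, since $U(p)\ne V(p')$ but $U(v)=Z(w)=V(v')$.

Suppose $\beta_s=\beta_{s-1}$. If $|v|\le\beta_s$, then $U(v)$ is not changed at stages $\le s-2$ (it is untouched there) nor at stages $\ge s-1$ (threshold, as $\beta_{s-1}=\beta_s\ge|v|$). So $Z(w)=\mathrm{def}(v)$. If $|v|>\beta_s$, then $v=p$, so $v'\ne p'$ and $|v'|\le\gamma_s$. Now $V(v')$ is not changed at stages $\le s-2$ (untouched), at $s-1$ (as $v'\ne p'$), or at stages $\ge s$ (threshold). So $Z(w)=\mathrm{def}(v')$. The rule is thus "if $|v|\le\beta_s$ output $\mathrm{def}(v)$, otherwise $\mathrm{def}(v')$"; it does not need to know $(p,p')$. The value has been computed because $\beta_s,\gamma_s\le s+1$. If $\gamma_s=\gamma_{s-1}$, exchange the two sides: if $|v'|\le\gamma_s$ the answer is $\mathrm{def}(v')$; otherwise $v'=p'$, $v\ne p$, $|v|\le\beta_s$ and the answer is $\mathrm{def}(v)$. $\square$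

Example. $\mathcal D$ is not a lattice. Let $X_0=\emptyset$ and $X_{n+1}=X_n\oplus D_n$, where $D_n(w_i)=1-X_n(f_i(w_i))$ with the list $(f_i)$ of Section 3. As in Section 2, $D_n\not\le X_n$, so the sequence increases strictly. Let $u,v$ be the degrees of $U,V$ from Lemma 6. A greatest lower bound $z$ in $\mathcal D^+$ would satisfy $z\le\deg X_m$ for some $m$, but also $z\ge\deg X_{m+1}$, which is impossible. A greatest lower bound in $\mathcal D$ would be above the classes of $\emptyset$ and $\Sigma^*$, so it would lie in $\mathcal D^+$.

**Corollary 7.** Let $T$ be recursive of degree $t$. An ideal $W\subseteq[0,t]$ has the form $\{z\le t:z\le u,\ z\le v\}$ iff $\{e:z_e\in W\}$ is $\Sigma_2$.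

*Proof.* ($\Rightarrow$) "$z_e\le u$" and "$z_e\le v$" are $\Sigma_2$. ($\Leftarrow$) Let $z_e\in W\iff\exists a\forall b\,\mathrm{Rel}(e,a,b)$ with $\mathrm{Rel}$ recursive, and put
$$X_{\langle e,a\rangle}=\{w\in f_e^{-1}(T):\forall b\le|w|\ \mathrm{Rel}(e,a,b)\}.$$
If $\forall b\,\mathrm{Rel}(e,a,b)$, this is $f_e^{-1}(T)$, and $z_e\in W$. Otherwise it is finite. Every $z_e\in W$ occurs for a suitable $a$. So the degrees of these uniformly recursive sets generate $W$, and Lemma 6 applies. $\square$

In formulas we shall name an ideal of $[0,t]$ by a pair $(u,v)$. The formulas range over exactly the $\Sigma_2$ ideals.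

## 5. A set $T$ with levels, rows and links

We now build the set $T$ in whose lower cone arithmetic will be read. Its strings will be arranged in a triangular table with very sparse levels and with rows. One kind of row, $A_i$, stands for the number $i$; the other kind, $B_m$, stands for a pair $m=\langle n,n'\rangle$. $T$ is made so generic that a reduction between parts of $T$ must be essentially the identity, except that on prescribed sets of levels we *link* $B_m$ with, say, $A_{n+n'}$. These exceptions will tell a formula that $n+n'$ is the sum of $n$ and $n'$.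

**Levels and rows.** Let $\delta(0)=16$, $\delta(k+1)=2^{2^{\delta(k)}}$, and
$$\langle k,\rho\rangle=0^{\delta(k)}1^{\rho+1}\quad\text{for }\rho<k\qquad(\text{level }k,\text{ row }\rho).$$
$\Lambda$ is the P-set of all these strings. Note $k\le\log_2\delta(k)$ and $|\langle k,\rho\rangle|\le2\delta(k)$. Row $2i$ is called $A_i$ (sort 1), row $2m+1$ is called $B_m$ (sort 2). When we write $\langle k,A_i\rangle$ we mean $\langle k,2i\rangle$, and similarly for $B_m$.

Let $\mathcal P$ be the Boolean algebra of all $C\subseteq\omega$ with $\{0^{\delta(k)}:k\in C\}\in\mathrm P$. Let $C_e$ be the set of $k$ such that machine $e$ accepts $0^{\delta(k)}$ in at most $\delta(k)^e+e$ steps, where each machine has arbitrarily large indices. Then $(C_e)$ lists exactly the members of $\mathcal P$.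

**Pieces.** A *label* is $\mathsf f$ ("free") or a pair $(\iota,m)$ with $1\le\iota\le5$, $m\in\omega$. With a bijective pairing $m=\langle n,n'\rangle$ let
$$1(m)=n,\quad2(m)=n',\quad3(m)=n+n',\quad4(m)=nn',\quad5(m)=0.$$
Code triples $r=\langle e,\lambda,s\rangle$ ($\lambda$ a label) bijectively and effectively by numbers so that $e\le r$; write $\lambda(r)=\lambda$. By recursion on $r$ let $D_r$ consist of the 1st, 3rd, 5th, … elements of $C_e\setminus\bigcup_{r'<r}D_{r'}$.

Example. If the triple coded by $r=0$ has $C_e=\omega$, then $D_0=\{0,2,4,\dots\}$. If the triple coded by $1$ also has $C_e=\omega$, then $D_1=\{1,5,9,\dots\}$. If $\lambda(1)=(3,\langle2,1\rangle)$, we will link row $B_{\langle2,1\rangle}$ to row $A_3$ on these levels, which records $2+1=3$.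

The $D_r$ are uniformly recursive, and each is in $\mathcal P$: for fixed $r$, one decides $k\in D_r$ by evaluating finitely many fixed $C_e$ at all $k'\le k$, in time polynomial in $\delta(k)$.

(P1) *The $D_r$ are disjoint and $\omega\setminus\bigcup_{r<r_0}D_r$ is always infinite. If $C\in\mathcal P$ is not $\subseteq^*$ a finite union of $D_r$'s, then for every label $\lambda$ there are infinitely many $r$ with $\lambda(r)=\lambda$, $D_r\subseteq C$, and $D_r$ infinite.*

Proof. Let $Y_r=\omega\setminus\bigcup_{r'<r}D_{r'}$ be infinite, $r=\langle e,\lambda,s\rangle$. If $Y_r\cap C_e$ is infinite, its 2nd, 4th, … elements stay in $Y_{r+1}$; if it is finite, so is $D_r$. So $Y_{r+1}$ is infinite. If $C=C_e$ is as in the second statement, then $C_e\cap Y_r$ is infinite for every $r=\langle e,\lambda,s\rangle$, $s\in\omega$, so each such $D_r$ is an infinite subset of $C$. $\square$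

**Requirements.** Let $(Q_e,g_e)$ be an effective list of all pairs of a P-set $Q_e\subseteq\Lambda$ and a polynomial-time $g_e:\Lambda\to\Lambda\cup\{\top,\bot\}$, each pair occurring for arbitrarily large $e$, clocked to time $n^e+e$ (outputs not of the required form are replaced by $\bot$). Let $r(k)$ be the $r\le k$ with $k\in D_r$, if there is one; it is unique. Statements about an undefined $r(k)$ count as false. Rows $\rho,\rho'$ are *linked at $k$* if $\lambda(r(k))=(\iota,m)$ for some $\iota,m$, $\{\rho,\rho'\}=\{B_m,A_{\iota(m)}\}$, and both rows are $<k$. So at most one pair of rows is linked at $k$.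

Requirement $e\le k$ *is violated at* $v=\langle k,\rho\rangle\in Q_e$ if $g_e(v)\ne v$ and it is not the case that [$r(k)\le e$ and $g_e(v)=\langle k,\rho'\rangle$ with $\rho,\rho'$ linked at $k$].

**Construction of $T\subseteq\Lambda$, level $k$.** Take the least $e\le k$ that has not acted yet and is violated at some $v$ of level $k$, and the least such $v=\langle k,\rho\rangle$. Then $e$ acts. If $g_e(v)$ is $\top$ or a string of level $<k$ in $T$, put nothing of level $k$ into $T$. Otherwise put $v$ into $T$, and also $\langle k,\rho'\rangle$ if $r(k)\le e$ and $\rho'$ is linked to $\rho$ at $k$, and nothing else of level $k$. If no $e$ acts, put nothing of level $k$ into $T$.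

For $e\le k$ the string $g_e(v)$ has level $\le k$: $|g_e(v)|\le(2\delta(k))^k+k<2^{2^{\delta(k)}}=\delta(k+1)$.

*If $e$ acts at $v$, then $T(v)\ne T(g_e(v))$.* In the first case $T(v)=0$ and $T(g_e(v))=1$. In the second case $T(v)=1$, and $g_e(v)$ is $\bot$, or a string of lower level not in $T$, or a string $\ne v$ of level $k$; the latter is not the linked string put into $T$, because $e$ is violated at $v$.

**Time.** We bound the time needed for the first $k$ levels. Tabulate $C_e(k')$ for $e,k'\le k$; this gives $D_r\cap\{0,\dots,k\}$ for $r\le k$ (recall $e\le r$) and $r(k')$ for $k'\le k$. Then go through the levels $k'\le k$, running $Q_e,g_e$ for $e\le k'$ on the $k'$ strings of level $k'$. These are polynomially in $k$ many simulations, each of at most $(2\delta(k))^k+k$ steps, of machines whose codes have size polynomial in $k$. Since $k\le\log_2\delta(k)$, the total time is $2^{O((\log\delta(k))^2)}$. So for large $k$, $T$ restricted to levels $\le k$ is decidable in time $\le2^{\delta(k)}\le\delta(k+1)$.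

(T1) *If $f,g$ are polynomial-time, then on the inputs $w$ with $f(w),g(w)\in\Lambda$ for which $f(w)$ has smaller level than $g(w)$, $T(f(w))$ is computable in time polynomial in $|w|$.* With $l$ the level of $f(w)$, the time is $\le\delta(l+1)\le|g(w)|$, up to finitely many levels, which go into a table.

(T2) *$T$ has none, one or two strings of each level $k$. If there are two, they are in two rows linked at $k$, one of sort 1 and one of sort 2, so $r(k)$ is defined and $\lambda(r(k))\ne\mathsf f$.*

(T3) *If $\lambda(r)=(\iota,m)$, then $T(\langle k,B_m\rangle)=T(\langle k,A_{\iota(m)}\rangle)$ for almost all $k\in D_r$.* For large $k\in D_r$ we have $r(k)=r$ and both rows are $<k$. If some $e\ge r$ acts at level $k$ and puts one of the two strings into $T$, it puts the other one too. Only actions of requirements $e<r$ can break the equation, and there are at most $r$ of them.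

(T4) *Let $Q\subseteq\Lambda$ be a P-set, $g:\Lambda\to\Lambda\cup\{\top,\bot\}$ polynomial-time, and $T(v)=T(g(v))$ for all $v\in Q$. Then there is $r_0$ such that for almost all $v=\langle k,\rho\rangle\in Q$: either $g(v)=v$, or $k\in D_r$ with $r=r(k)\le r_0$ and $g(v)=\langle k,\rho'\rangle$ with $\rho,\rho'$ linked at $k$.* Indeed let $(Q,g)=(Q_e,g_e)$ and $r_0=e$. By the displayed inequality of values, $e$ never acts. At every level $\ge e$ where $e$ is violated, some $e'<e$ acts. Each acts at most once, so $e$ is violated at only finitely many levels, hence at finitely many $v$.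

Since $T\subseteq\Lambda$, in a reduction to $T$ values outside $\Lambda$ may be replaced by $\bot$, and in a reduction to $T\cap Q$ values outside $Q$ may be replaced by $\bot$.

**Lemma 8 (meets).** Let $Q,Q'\subseteq\Lambda$ be P-sets such that $T$ never contains both $\langle k,\rho\rangle\in Q$ and $\langle k,\rho'\rangle\in Q'$ with $\rho\neq\rho'$. Then $z\le T[Q]$ and $z\le T[Q']$ imply $z\le T[Q\cap Q']$. The hypothesis holds if $Q,Q'$ lie in the same sort, or if all levels of $Q$ lie in $D_r$'s with label $\mathsf f$, or if $Q,Q'$ have no common level.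

*Proof.* Let $Z\le T\cap Q$ via $f$ and $Z\le T\cap Q'$ via $g$, with values in $Q$, resp. $Q'$, or constant. For an input $w$: if one value is constant, $Z(w)$ is known. If the levels of $f(w)$ and $g(w)$ differ, $Z(w)$ is $T$ of the one of lower level, computed by (T1). If $f(w)=g(w)$, this string is in $Q\cap Q'$; query it. If the levels agree and the rows differ, then $Z(w)=T(f(w))=T(g(w))$, and by hypothesis this is $0$. The last statement follows from (T2); at a level $k\in D_r$ with $\lambda(r)=\mathsf f$ there are no links, whether or not $r\le k$. $\square$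

**Lemma 9 (reductions).** Let $Q,Q'\subseteq\Lambda$ be P-sets with $T[Q]\le T[Q']$. There is $r_0$ such that almost all $v=\langle k,\rho\rangle\in Q$ are in $Q'$, or have $k\in D_r$ with $r=r(k)\le r_0$ and $\langle k,\rho'\rangle\in Q'$ for a row $\rho'$ linked to $\rho$ at $k$. In particular $T[Q]=0$ iff $Q$ is finite.

*Proof.* Let $g$ reduce $T\cap Q$ to $T\cap Q'$ with values in $Q'\cup\{\top,\bot\}$. Then $T(v)=T(g(v))$ for $v\in Q$, and (T4) applies. For the last statement take $Q'=\emptyset$. $\square$

Example. Let $Q,Q'$ be the rows $A_0,A_1$. Then $T[Q]\not\le T[Q']$: no string of row $A_0$ is in row $A_1$, and rows linked to $A_0$ have sort 2.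

## 6. The arithmetic of the rows

**The formulas.** We write down formulas with parameters and then compute what they mean for $T$. The parameters are degrees $t_1,t_2,a_0$ and ideals $N,L_1,L_2,Z_1,\dots,Z_5$, each given by a pair $(u,v)$ as $\{z\le t:z\le u,z\le v\}$, where $t=t_1\vee t_2$.

* $x\sqsubseteq y$: there is $j\in N$ with $x\le y\vee j$. $x\approx y$: $x\sqsubseteq y$ and $y\sqsubseteq x$.
* $\mathcal C_a=\{x\in L_a:\mathrm{Sp}_{t_a}(x)\}$, for $a=1,2$.
* For $w\in\mathcal C_2$, $x\in\mathcal C_1$, $1\le\iota\le5$: $w\to_\iota x$ means $\exists j\in N\ \forall z\in Z_\iota\,(z\le w\to z\le x\vee j)$. $\mathrm{Im}_\iota(w,x)$ means $w\to_\iota x$, and $x\sqsubseteq x_1$ for all $x_1\in\mathcal C_1$ with $w\to_\iota x_1$.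
* $\mathrm{Full}(x)$: $x\in\mathcal C_1$ and $\exists w\in\mathcal C_2\,(\mathrm{Im}_1(w,x)\wedge\mathrm{Im}_5(w,a_0))$.
* $x\in R$: $\mathrm{Full}(x)$ and $\forall y\,(\mathrm{Full}(y)\wedge y\sqsubseteq x\to x\sqsubseteq y)$.
* $\mathrm{Add}(x,y,z)$: $\exists w\in\mathcal C_2\,(\mathrm{Im}_1(w,x)\wedge\mathrm{Im}_2(w,y)\wedge\mathrm{Im}_3(w,z))$. $\mathrm{Mul}(x,y,z)$: the same with $\mathrm{Im}_4$ in place of $\mathrm{Im}_3$.
* $x\le_Ry$: $\exists z\in R\ \mathrm{Add}(x,z,y)$.
* $S=R/{\approx}$. An $x\in R$ *represents* $0$ if $\forall y\in R\,\mathrm{Add}(x,y,y)$; it represents $1$ if $\forall y\in R\,\mathrm{Mul}(x,y,y)$; $y\in R$ represents $x+1$ if $\mathrm{Add}(x,o,y)$ for some $o\in R$ representing $1$.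

**The parameters from $T$.** For $D\in\mathcal P$ let $\mathrm{Lev}(D)=\{\langle k,\rho\rangle:k\in D,\rho<k\}$ and $T\langle D\rangle=T[\mathrm{Lev}(D)]$. For a row $\rho$ let $T[\rho,D]=T[\{\langle k,\rho\rangle:k\in D,k>\rho\}]$. Put $t_a=T[\text{sort }a]$, so $t=\deg T$, and $a_0=T[A_0,\omega]$. Let $N$ be generated by all $T\langle D_r\rangle$, $L_1$ by the $T[A_i,\omega]$, $L_2$ by the $T[B_m,\omega]$, and $Z_\iota$ by the $T[B_m,D_r]$ with $\lambda(r)=(\iota,m)$. All these ideals are generated by uniformly recursive sequences of sets, so Lemma 6 provides exact pairs. Every $j\in N$ is $\le T\langle\bigcup_{r<r_0}D_r\rangle$ for some $r_0$, and these degrees are in $N$.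

**Step 1. The sets $\mathcal C_a$.** We identify the "configurations" of sort $a$:
$$\mathcal C_a=\{T[Q]:Q\text{ a P-set contained in finitely many rows of sort }a\}.\tag{3}$$
By Lemma 5(b) for the set $T\cap(\text{sort }a)$, $\mathrm{Sp}_{t_a}(x)$ implies $x=T[Q]$ for a P-set $Q\subseteq$ sort $a$; conversely such a $T[Q]$ has the complement $T[(\text{sort }a)\setminus Q]$, by Lemma 8 (same sort). If moreover $x\in L_a$, then $x\le T[Q']$ with $Q'$ a union of finitely many rows of sort $a$. By Lemma 9 almost all of $Q$ lies in $Q'$, since links join different sorts. Remove the finitely many other strings. Conversely, a $Q$ in finitely many rows of sort $a$ gives $T[Q]\in L_a$.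

**Step 2. A space of points.** The role of "points at infinity" will be played by ultrafilters. An ultrafilter on $\mathcal P$ is a proper filter containing, for each $C\in\mathcal P$, either $C$ or $\omega\setminus C$; the set of all of them (the Stone space) is compact, with basic clopen sets $\{p:C\in p\}$. Example: $\{C:5\in C\}$; it contains the finite set $\{5\}$. Let $K$ be the set of ultrafilters on $\mathcal P$ containing no finite set and no $D_r$. It is closed, hence compact.

*$C\in\mathcal P$ belongs to some $p\in K$ iff $C$ is not $\subseteq^*$ a finite union of $D_r$'s.* If it is not, then $C$ together with the complements of all finite sets and of all $D_r$ has the finite intersection property, so it extends to an ultrafilter in $K$. The converse is clear. By (P1) for $C=\omega$, $K\ne\emptyset$.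

By compactness every clopen subset of $K$ is a finite union of basic ones, hence of the form $\{p\in K:C\in p\}$, and a locally constant map $F$ on $K$ has finitely many values. Choose sets in $\mathcal P$ for the finitely many values and make them disjoint by subtracting from each the earlier ones; the overlaps belong to no $p\in K$, so nothing changes on $K$. Add the rest of $\omega$, which belongs to no $p\in K$, to one of them. This gives a finite partition of $\omega$ into sets $C\in\mathcal P$ such that $F$ is constant on each $\{p\in K:C\in p\}$.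

For $x=T[Q]\in\mathcal C_1$ ($Q$ as in (3)) and $p\in K$ let $x_p=\{i:\{k:\langle k,A_i\rangle\in Q\}\in p\}$, a finite set. For $w\in\mathcal C_2$ define $w_p$ in the same way with $B_m$. Example: $T[A_i,\omega]_p=\{i\}$ for all $p$, as $p$ contains all cofinite sets.

**Step 3. The meaning of $\sqsubseteq$.** We show:

(S-a) *For $x,y\in\mathcal C_a$: $x\sqsubseteq y\iff\forall p\in K\,(x_p\subseteq y_p)$.*

Let $x=T[Q]$, $y=T[Q']$. As $y\vee T\langle D\rangle=T[Q'\cup\mathrm{Lev}(D)]$, Lemma 9 shows that $x\sqsubseteq y$ iff almost all of $Q\setminus Q'$ lies on levels in a finite union of $D_r$'s. (In the linked case of Lemma 9, $k$ is again in one of finitely many $D_r$. The direction from right to left is clear.) Only finitely many rows are involved. So the condition says that for each row no $p\in K$ contains the set of $k$ for which the string of that row at level $k$ is in $Q\setminus Q'$. As $p$ is an ultrafilter, that set is in $p$ iff the row's index is in $x_p\setminus y_p$. This proves (S-a). In particular $x_p$ depends only on $x$, not on $Q$, and $x\approx y$ iff $x_p=y_p$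 for all $p$.

The map $p\mapsto x_p$ is locally constant. Conversely every locally constant map $F$ from $K$ to finite subsets of $\omega$ arises from an $x\in\mathcal C_1$: with a partition as in Step 2 and values $F_C$, take $Q=\{\langle k,A_i\rangle\in\Lambda:k\in C,\ i\in F_C\}$. The same holds for sort 2.

**Step 4. The meaning of the arrows.** We show that the links are visible:

(S-b) *$w\to_\iota x\iff\forall p\in K\ \forall m\in w_p\ (\iota(m)\in x_p)$.*

Let $w=T[Q_w]$, $x=T[Q_x]$ and
$$C_m=\{k:\langle k,B_m\rangle\in Q_w,\ \langle k,A_{\iota(m)}\rangle\notin Q_x\}\in\mathcal P,$$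
where the second condition is satisfied if row $A_{\iota(m)}$ is $\ge k$. The right-hand side of (S-b) says that no $C_m$ belongs to any $p\in K$.

($\Leftarrow$) Only finitely many $m$ occur in $Q_w$, and for these $C_m\subseteq^*\bigcup_{r<r_1}D_r$ with a common $r_1$. Let $j=T\langle\bigcup_{r<r_1}D_r\rangle$. Let $z\in Z_\iota$, $z\le w$. Then $z\le T[\bigcup_{r\in F}\{\langle k,B_{m(r)}\rangle:k\in D_r\}]$ with $F$ finite and $\lambda(r)=(\iota,m(r))$ for $r\in F$ (only strings in $\Lambda$ are meant). By Lemma 8 (same sort) $z\le T[Q^*]$, where $Q^*$ is the intersection of this set with $Q_w$. We reduce $T\cap Q^*$ to $x\vee j$. Let $\langle k,B_{m(r)}\rangle\in Q^*$, $k\in D_r$, $r\in F$. If $k\notin C_{m(r)}$, then $\langle k,A_{\iota(m(r))}\rangle\in Q_x$; query it, which is correct for almost all such $k$ by (T3). If $k\in C_{m(r)}$, then with finitely many exceptions $k\in\bigcup_{r'<r_1}D_{r'}$, and the string itself can be queried using $j$. So $z\le x\vee j$.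

($\Rightarrow$) Let $m\in w_p$ and $\iota(m)\notin x_p$, so $C_m\in p$. Given $j\le T\langle\bigcup_{r'<r_0}D_{r'}\rangle$, choose by (P1) an $r\ge r_0$ with $\lambda(r)=(\iota,m)$ and $D_r\subseteq C_m$ infinite. Then $z=T[B_m,D_r]\in Z_\iota$ and $z\le w$. But $z\not\le x\vee j$ by Lemma 9: for large $k\in D_r$, neither $\langle k,B_m\rangle$ nor $\langle k,A_{\iota(m)}\rangle$, the only string linked to it, is in $Q_x\cup\mathrm{Lev}(\bigcup_{r'<r_0}D_{r'})$. As $j$ was arbitrary, $w\not\to_\iota x$.

**Step 5. Reading off $S$.** The map $p\mapsto\iota[w_p]$ is locally constant, hence realized by an element of $\mathcal C_1$. So (S-a) and (S-b) give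
$$\mathrm{Im}_\iota(w,x)\iff x_p=\iota[w_p]\ \text{ for all }p\in K.\tag{4}$$
As $(a_0)_p=\{0\}$, $\mathrm{Im}_5(w,a_0)$ says that all $w_p$ are nonempty. So $\mathrm{Full}(x)$ iff all $x_p$ are nonempty; for the direction from right to left use $w_p=\{\langle i,0\rangle:i\in x_p\}$. Hence $x\in R$ iff $|x_p|=1$ for all $p$: such an $x$ is clearly minimal among the full elements, and if $|x_p|>1$ for some $p$, the full element $y$ with $y_p=\{\min x_p\}$ for all $p$ satisfies $y\sqsubseteq x$ and not $x\sqsubseteq y$. For $x\in R$ let $x_p$ from now on denote the unique element. For $x,y,z\in R$ a witness $w$ of $\mathrm{Add}(x,y,z)$ must have $w_p=\{\langle x_p,y_p\rangle\}$, so $\mathrm{Add}(x,y,z)$ iff $x_p+y_p=z_p$ for all $p$; likewise $\mathrm{Mul}(x,y,z)$ iff $x_py_p=z_p$ for all $p$. We have proved: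

**Proposition 10.** For the parameters from $T$, $S$ is the semiring of all locally constant functions $K\to\mathbb N$, and $x\le_Ry$ iff $x_p\le y_p$ for all $p\in K$.

One might have hoped to get the semiring $\mathbb N$ itself. This is where that hope ends: if $C\in\mathcal P$ and $C$, $\omega\setminus C$ both belong to members of $K$, then the set consisting of row $A_0$ on levels in $C$ and row $A_1$ on the other levels gives an element of $R$ which is neither $0$ nor $1$, but the idempotent function with value $0$ or $1$ according to whether $C\in p$. So we must later recover truth in $\mathbb N$ from a semiring of functions (Section 10).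

## 7. Induction over ideals, and limits hidden in implications

The serious obstacle is a different one. A formula cannot name $T$; it can only say that *some* parameters satisfy a list of axioms. Other parameters may satisfy the axioms too, and their semiring $S$ may contain elements that are below no numeral $1+\dots+1$. How can a first-order axiom exclude this?

**The natural attempt.** Use induction over ideals. In $T$, let $\mathcal U\supseteq N$ be an ideal that contains the representatives of $0$ and is closed under $x\mapsto x+1$ on $R$. Then it contains all $T[A_n,\omega]$, and every $x\in R$ is $\sqsubseteq$ a finite join of these, so $R\subseteq\mathcal U$. Ideals can be quantified via exact pairs. So let the axiom say that every ideal $\mathcal U\supseteq N$ *with an exact pair* and with these closure properties contains $R$.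

Let other parameters satisfy this axiom, and call $x\in R$ *good* if $x\le_Ry_n$ for some $n$, where $y_n$ represents the numeral $n$; otherwise *bad*. To derive a contradiction from a bad element we want an exact pair for an ideal $\mathcal U\supseteq N$ with $\mathcal U\cap R=\{\text{good }x\}$, for instance the ideal generated by $N$ and the good elements. That bad elements stay out of it can be arranged by a further axiom, which gives a bound $V_n$ for the elements $x\le_Ry_n$ (this is (X5) below). But $\le_R$ is defined by a formula with many nested quantifiers over degrees. If this formula is decidable in $0^{(\kappa)}$, we only know that the index set of this ideal is $\Sigma_{\kappa+1}$. Corollary 7 is an equivalence: only an ideal with a $\Sigma_2$ index set has an exact pair. Nothing in the axioms brings $\Sigma_{\kappa+1}$ down to $\Sigma_2$, and this is the point at which the attempt stops.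

**A limit as an implication.** A function computable from $0^{(q)}$ is a $(q-1)$-fold iterated limit of a $0'$-computable one. So it is enough to express "for almost all $s$" by an operation on ideals. The operation $H\mapsto J+(J\Rightarrow H)$ does it. Let $Q_0,Q_1,\dots$ list all P-sets $Q$ with $T[Q]\in J$ and let $P_s=Q_s\setminus\bigcup_{s'<s}Q_{s'}$. The parts of a degree $w$ which lie in $J$ are made of parts below the $T[P_s]$. Throwing away finitely many $s$ costs only an element of $J$. So the condition "$w\in J+(J\Rightarrow H)$" should mean: for almost all $s$, the parts of $w$ below $T[P_s]$ are in $H$. Here is one half of this, precisely.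

**Lemma 11.** Let $T$ be recursive of degree $t$ and $J,H\subseteq[0,t]$ ideals such that each $j\in J$ is below some $c\in J$ with $\mathrm{Sp}_t(c)$. Let $(Q_s)$ list all P-sets with $T[Q_s]\in J$, and $P_s=Q_s\setminus\bigcup_{s'<s}Q_{s'}$. Let $F$ be a P-set, $w\le T[F]$, and suppose that for some $\mu$ and all $s\ge\mu$, every $v\le w$ with $v\le T[F\cap P_s]$ is in $H$. Then $w\in J+(J\Rightarrow H)$.

*Proof.* Let $E=\bigcup_{s<\mu}Q_s$; then $T[E]\in J$. Choose $c\in J$ with $\mathrm{Sp}_t(c)$ and $c\ge T[E]$, and a complement $c'$. By Lemma 4, $w=w_1\vee w_2$ with $w_1\le c$, $w_2\le c'$. As $w_1\in J$, it suffices to show $w_2\in(J\Rightarrow H)$. Let $v\in J$, $v\le w_2$. Then $v\le d$ for some $d\in J$ with $\mathrm{Sp}_t(d)$. By Lemma 5(b) there is $\sigma$ with $d=T[Q_\sigma]\perp T[Q_\sigma^c]$. By Lemma 5(c) and since $Q_\sigma\subseteq\bigcup_{s\le\sigma}P_s$,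
$$v\le T[F\cap Q_\sigma]\le\bigvee_{s\le\sigma}T[F\cap P_s],$$
so $v=\bigvee_{s\le\sigma}v_s$ with $v_s\le T[F\cap P_s]$. For $s<\mu$ we have $v_s\le T[E]\le c$ and $v_s\le w_2\le c'$, so $v_s=0$. For $s\ge\mu$ we have $v_s\le v\le w$, so $v_s\in H$ by hypothesis. So $v\in H$. $\square$

For the other half one must find, below a degree that should *not* be in $J+(J\Rightarrow H)$, parts in $J$ that avoid any given element of $J$. That is what axiom (X3) below provides. Finally, the number of layers has to exceed the complexity of the formulas that define $R$, $\le_R$, and so on. This is not circular as long as those formulas do not mention the additional ideals.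

## 8. The axioms $\chi_q$ and their truth for $T$

Let $q\ge2$. The parameters $\pi$ are those of Section 6 together with ideals $J_1,\dots,J_q$ (again given by pairs); $J_{q+1}=\{0\}$. For an ideal $I\subseteq[0,t]$ let
$$H_q=I,\qquad H_k=J_{k+1}+(J_{k+1}\Rightarrow H_{k+1})\ \ (k=q-1,\dots,1),\qquad\mathcal U(I)=N+(J_1\Rightarrow H_1).$$
$\mathcal U(I)$ is an ideal containing $N$. The formula $\chi_q(\pi)$ is the conjunction of the following; all of it is first order in $\le$.

* (X0) $a_0\in\mathcal C_1$.
* (X1) $J_q\subseteq\dots\subseteq J_1\subseteq N$; each $j\in J_k$ is below some $c\in J_k$ with $\mathrm{Sp}_t(c)$ ($1\le k\le q$).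
* (X2) For each $j\in N$ there is $c\in J_1$ with $\mathrm{Sp}_t(c)$ such that every $z\in J_1$ with $z\le j$ is $\le c$.
* (X3) For $1\le k<q$: if $u\in J_k\setminus J_{k+1}$, $\mathrm{Sp}_t(u)$ and $j\in J_{k+1}$, there is $c\in J_{k+1}\setminus J_{k+2}$ with $\mathrm{Sp}_t(c)$, $c\le u$, $c\perp j$.
* (X4) $\mathrm{Add},\mathrm{Mul}$ are $\approx$-invariant on $R$ and induce total operations on $S=R/{\approx}$, and $S$ is a commutative semiring (with $0$, $1$, $0\cdot x=0$) with $0\ne1$, cancellation ($x+z=y+z\to x=y$), and $x+y=0\to x=0$; every idempotent $e$ has an $e'$ with $e+e'=1$, $ee'=0$; and for every $x$ there are an idempotent $e$ and a $z$ with $x=ez+e$.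
* (X5) For every $y\in R$ there is $V\le t$ with
 (Bd) $\forall x\in R\,(x\le_Ry\to x\sqsubseteq V)$;
 (Sm) $\forall x\in R\,\big(x\not\le_Ry\to\forall j\in N\,\exists c\in J_1\setminus J_2\,(\mathrm{Sp}_t(c),\ c\le x,\ c\perp V,\ c\perp j)\big)$.
* (X6) For all $u,v$, with $I=\{z\le t:z\le u,z\le v\}$ and $\mathcal U=\mathcal U(I)$: if all $x\in R$ representing $0$ are in $\mathcal U$, and $y\in\mathcal U$ whenever $x\in R\cap\mathcal U$ and $y\in R$ represents $x+1$, then $R\subseteq\mathcal U$.

**Proposition 12.** For every $q\ge2$ there are parameters $\pi$ with $\chi_q(\pi)$.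

We take the set $T$ of Section 5 and the parameters of Section 6. It remains to define the $J_k$.

**Step 1. Nested pieces.** We subdivide the free pieces $q-1$ more times. For $\lambda(r)=\mathsf f$ put $D_{(r)}=D_r$. Inside each $D_\sigma$ with $1\le|\sigma|<q$ let $D_{\sigma s}$, $s=\langle e,s'\rangle$, consist of the 1st, 3rd, … elements of $(C_e\cap D_\sigma)\setminus\bigcup_{s''<s}D_{\sigma s''}$. These sets are uniformly recursive, and each is in $\mathcal P$ for the same reason as before. Pieces with different $\sigma$ of the same length are disjoint, and $D_{\sigma s}\subseteq D_\sigma$. Moreover: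

(P2) *Let $1\le|\sigma|<q$. If $D_\sigma$ is infinite, so is $D_\sigma\setminus\bigcup_{s<s_0}D_{\sigma s}$ for every $s_0$. If $C\in\mathcal P$, $C\subseteq D_\sigma$, is not $\subseteq^*$ a finite union of $D_{\sigma s}$'s, then there are infinitely many $s$ with $D_{\sigma s}\subseteq C$ infinite.*

Proof. Let $Y_s=D_\sigma\setminus\bigcup_{s''<s}D_{\sigma s''}$ be infinite, $s=\langle e,s'\rangle$. If $Y_s\cap C_e$ is infinite, its 2nd, 4th, … elements stay in $Y_{s+1}$; otherwise $D_{\sigma s}$ is finite. So $Y_{s+1}$ is infinite. If $C=C_e$ is as in the second statement, $C_e\cap Y_s$ is infinite for every $s=\langle e,s'\rangle$, and $D_{\sigma s}$ is an infinite subset of $C$. $\square$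

Let $J_k$ be generated by all $T\langle D_\sigma\rangle$ with $|\sigma|=k$. Lemma 6 again gives exact pairs. Every $j\in J_k$ is $\le T\langle D\rangle$ for a finite union $D$ of sets $D_\sigma$, $|\sigma|=k$.

**Step 2. Splittings supported on free pieces.** This is used for (X3) and (X5). *Let $1\le k\le q$, $|\sigma|=k$, $D_\sigma$ infinite, and let $Q_0\subseteq\mathrm{Lev}(D_\sigma)$ be a P-set with strings on almost all levels in $D_\sigma$. Then $T[Q_0]\in J_k\setminus J_{k+1}$, $\mathrm{Sp}_t(T[Q_0])$, and $T[Q_0]\perp T[Q']$ for every P-set $Q'\subseteq\Lambda$ disjoint from $Q_0$.*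

All levels of $Q_0$ lie in a $D_r$ with label $\mathsf f$, so the last statement follows from Lemma 8, since $T[\emptyset]=0$. With $Q'=\Lambda\setminus Q_0$ it gives $\mathrm{Sp}_t(T[Q_0])$. Clearly $T[Q_0]\le T\langle D_\sigma\rangle\in J_k$. If $k=q$, then $T[Q_0]\ne0$ by Lemma 9, as $Q_0$ is infinite, so $T[Q_0]\notin J_{q+1}$. If $k<q$ and $T[Q_0]\in J_{k+1}$, then by Lemma 9 almost all of $Q_0$ lies on levels in a finite union of sets $D_\tau$, $|\tau|=k+1$ (linked strings have the same level). Then almost all elements of $D_\sigma$ lie in these $D_\tau$. By disjointness only the $\tau=\sigma s$ matter, which contradicts the first statement of (P2).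

**Step 3. (X0), (X1), (X2).** (X0) holds by (3). For $D\in\mathcal P$ we have $\mathrm{Sp}_t(T\langle D\rangle)$, with complement $T\langle\omega\setminus D\rangle$, by Lemma 8 (no common levels). This gives the second part of (X1); the inclusions are clear. For (X2) let $j\le T\langle\bigcup_{r<r_0}D_r\rangle$ and $c=T\langle\bigcup\{D_r:r<r_0,\lambda(r)=\mathsf f\}\rangle\in J_1$. If $z\in J_1$, $z\le j$, then $z\le T\langle D'\rangle$ with $D'$ a finite union of $D_r$'s with label $\mathsf f$. By Lemma 8 and the disjointness of the $D_r$, $z\le T\langle D'\cap\bigcup_{r<r_0}D_r\rangle\le c$.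

**Step 4. (X3).** Let $\mathrm{Sp}_t(u)$ and $u\in J_k\setminus J_{k+1}$. By Lemma 5, $u=T[Q]$ for a P-set $Q$, and we may assume $Q\subseteq\Lambda$. By Lemma 9 almost all of $Q$ lies on levels in a finite union of $D_\sigma$'s, $|\sigma|=k$. For one of these $\sigma$ the set $C=\{k'\in D_\sigma:\exists\rho\ \langle k',\rho\rangle\in Q\}\in\mathcal P$ is not $\subseteq^*$ a finite union of $D_{\sigma s}$'s; otherwise almost all of $Q$ would lie on levels in finitely many $D_{\sigma s}$, and $u\in J_{k+1}$. Let $j\in J_{k+1}$ be below $T\langle D\rangle$, $D$ a finite union of sets $D_{\sigma'}$ with $|\sigma'|=k+1$. By (P2) choose an infinite $D_{\sigma s}\subseteq C$ with $\sigma s$ not among these $\sigma'$. Let $c=T[Q_0]$ with $Q_0=\{\langle k',\rho_{k'}\rangle:k'\in D_{\sigma s}\}$, where $\rho_{k'}$ is the least $\rho$ with $\langle k',\rho\rangle\in Q$. Then $c\le u$ as $Q_0\subseteq Q$. By Step 2, $c\in J_{k+1}\setminus J_{k+2}$, $\mathrm{Sp}_t(c)$, and $c\perp T\langle D\rangle\ge j$ because $D_{\sigma s}\cap D=\emptyset$.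

**Step 5. (X4).** By Proposition 10, $S$ is the semiring of locally constant functions $K\to\mathbb N$. It is a commutative semiring with $0\ne1$ (as $K\neq\emptyset$), with cancellation and $x+y=0\to x=0$. The idempotents are the $\{0,1\}$-valued functions, with $e'=1-e$. And $x=ez+e$ with $e=1$ where $x>0$, $e=0$ elsewhere, $z=\max(x-1,0)$.

**Step 6. (X5).** Let $y\in R$. By Step 2 of Section 6 there is a partition $\{C_n:n\le n^*\}\subseteq\mathcal P$ of $\omega$ (some $C_n$ possibly empty) with $y_p=n$ whenever $C_n\in p\in K$. Let $V=T[Q_V]$, $Q_V=\{\langle k,A_i\rangle\in\Lambda:k\in C_n,\ i\le n\le n^*\}$. Then $V\in\mathcal C_1$ and $V_p=\{0,\dots,y_p\}$. If $x\le_Ry$, then $x_p\in V_p$ for all $p$, so $x\sqsubseteq V$ by (S-a). This is (Bd). For (Sm) let $x=T[Q_x]\in R$, $x\not\le_Ry$, say $x_p=i>n=y_p$, and let $j\le T\langle\bigcup_{r'<r_0}D_{r'}\rangle$. Then $C=C_n\cap\{k:\langle k,A_i\rangle\in Q_x\}\in p$. By (P1) choose $r\ge r_0$ with $\lambda(r)=\mathsf f$ and $D_r\subseteq C$ infinite, and let $c=T[A_i,D_r]$. Then $c\le x$, since $D_r\subseteq C$. By Step 2, $c\in J_1\setminus J_2$,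 $\mathrm{Sp}_t(c)$, and $c\perp V$, since $\langle k,A_i\rangle\notin Q_V$ for $k\in D_r\subseteq C_n$ (as $i>n$). Finally $c\perp j$, since $D_r$ is disjoint from $\bigcup_{r'<r_0}D_{r'}$.

**Step 7. (X6).** Let $\mathcal U=\mathcal U(I)$ satisfy the hypothesis. $T[A_n,\omega]\in R$ represents the constant function $n$, so by induction on $n$ all $T[A_n,\omega]\in\mathcal U$. If $x\in R$ takes the values $n_1,\dots,n_l$, then $x\sqsubseteq T[A_{n_1},\omega]\vee\dots\vee T[A_{n_l},\omega]$ by (S-a). So $x\in\mathcal U$, since $\mathcal U$ is an ideal and $N\subseteq\mathcal U$. This proves Proposition 12. $\square$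

## 9. For the right $q$, coded semirings are archimedean

**Choice of $q$.** Let $\pi$ satisfy (X0), let $T$ now be any recursive set of degree $t$, and let $\mathfrak M$ be the structure with domain $\omega$ ($i$ standing for $z_i$), with the relations "$z_i\le z_j$" and "$z_i\in A$" for $A=N,L_1,L_2,Z_1,\dots,Z_5,J_1,J_2$, and constants for indices of $t,t_1,t_2,a_0$, which are all $\le t$. These relations are $\Sigma_2$, hence $\le_T0^{(2)}$. Consider the following relations:

* $z=x\vee y$; $c\perp d$; $\mathrm{Sp}_t$; $\sqsubseteq$; $\approx$; $R$; $\mathrm{Add}$; "$x\in R$ represents $0$", "$x\in R$ represents $1$"; $\le_R$;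
* the relation "(Bd) and (Sm)" of $y$ and $V$;
* "$j\in N$ and $x\le V\vee j$";
* "$c\in J_1$, $\mathrm{Sp}_t(c)$, and every $z\in J_1$ with $z\le j$ is $\le c$";
* "$c\in J_1\setminus J_2$, $\mathrm{Sp}_t(c)$, $c\le b$, $c\perp V$, $c\perp d$".

All quantifiers in them range over degrees $\le t$, and none of them mentions $J_3,\dots,J_q$. So they are defined in $\mathfrak M$ by fixed first-order formulas that do not depend on $q$, $T$ or $\pi$. Let $a$ bound the number of quantifiers in prenex forms of these formulas. By (F1) all these relations are $\le_T0^{(a+2)}$. Put $\kappa=a+2$ and **fix $q=\kappa+1$**, which is at least $2$.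

**Proposition 13.** If $\chi_q(\pi)$, then every $x\in R$ is $\le_R$ some numeral.

*Proof.* Let $T$ be recursive of degree $t$. Fix $y_n\in R$ representing $n=1+\dots+1$, and $V_n$ as in (X5) for $y_n$. Call $x\in R$ *good* if $x\le_Ry_n$ for some $n$ (then $x\le_Ry_{n'}$ for all $n'\ge n$), otherwise *bad*. Suppose a bad element exists. We construct an ideal $I$, of the form considered in (X6), with $\mathcal U(I)\cap R=\{\text{good }x\}$. By (X4) all representatives of $0$ are good, and if $x$ is good then so is every representative of $x+1$ (from $x+z=n$ we get $(x+1)+z=n+1$). So this contradicts (X6).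

**Step 1. Enumerating P-sets below $J_k$.** This fixes the domains over which limits will be taken. "$T[E_e]\in J_k$" is a $\Sigma_2$ condition on $e$, satisfied by indices of $\emptyset$. So there is a $0'$-computable enumeration $Q^k_0,Q^k_1,\dots$ of (indices of) all P-sets $Q$ with $T[Q]\in J_k$. For $c\in J_k$ with $\mathrm{Sp}_t(c)$ let $\sigma_k(c)$ be the least $s$ with $c=T[Q^k_s]$ and $T[Q^k_s]\perp T[(Q^k_s)^c]$; it exists by Lemma 5(b). Let $P^k_s=Q^k_s\setminus\bigcup_{s'<s}Q^k_{s'}$ and $P_{(s_1,\dots,s_l)}=\bigcap_{k\le l}P^k_{s_k}$.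

**Step 2. A slowly growing bound.** We choose, for each $s$, one of the $V_n$ as a bound for what $\mathcal U(I)$ may contain below $T[P^1_s]$, so slowly that good elements are eventually within the bound and bad ones are not. Let $x_0,x_1,\dots$ list $R$, and let $(b_0,j_0),(b_1,j_1),\dots$ list all pairs of a bad element and an element of $N$. For $i\le n$ with $x_i\le_Ry_n$ fix by (Bd) a $j_{i,n}\in N$ with $x_i\le V_n\vee j_{i,n}$. Let $c_{i,n}\in J_1$ be as in (X2) for $j_{i,n}$, and $a_{i,n}=\sigma_1(c_{i,n})$. Choose $\theta_0<\theta_1<\cdots$ and $c^n$ recursively. Let $\theta_n>a_{i,n}$ for all $i\le n$ with $x_i\le_Ry_n$. Given $\theta_n$, apply (Sm) to $b_n\not\le_Ry_n$ and to $j_n\vee T[\bigcup_{s<\theta_n}Q^1_s]\in N$; this gives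
$$c^n\in J_1\setminus J_2,\quad\mathrm{Sp}_t(c^n),\quad c^n\le b_n,\quad c^n\perp V_n,\quad c^n\perp j_n,\quad c^n\perp T[\textstyle\bigcup_{s<\theta_n}Q^1_s].$$
We also require $\theta_{n+1}>\sigma_1(c^n)$. Let $h(s)=n$ for $\theta_n\le s<\theta_{n+1}$. Let $G(s)$ be the chosen index of $V_{h(s)}$ for $s\ge\theta_0$, and an index of $0$ for $s<\theta_0$.

**Step 3. $G\le_T0^{(q)}$ for suitable choices.** This is where the size of $q$ is used. Make each choice by taking the first index found. The sequences $(y_n)$ and $(V_n)$ are $\le_T0^{(\kappa)}$, since they are found by searching for witnesses of listed relations: $y_0$ represents $0$, $y_{n+1}$ satisfies $\mathrm{Add}(y_n,o,y_{n+1})$ with a fixed $o$ representing $1$, and $V_n$ satisfies (Bd) and (Sm) for $y_n$. Goodness is $\Sigma_1$ in $0^{(\kappa)}$, so the lists $(x_i)$ and $(b_n,j_n)$ can be taken $\le_T0^{(\kappa+1)}$. The $j_{i,n}$, $c_{i,n}$, the values of $\sigma_1$, the $\theta_n$ and the $c^n$ are found by searches for witnesses of listed relations, using the $0'$-computable enumeration $(Q^1_s)$ and computing indices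 of $T[Q^1_s]$, $T[(Q^1_s)^c]$ and of joins. So $G\le_T0^{(\kappa+1)}=0^{(q)}$.

**Step 4. The ideal $I$.** We unfold $G$ into limits. Iterating the limit lemma (F2) $q-1$ times, we get a $0'$-computable $g$ with
$$G(s_1)=\lim_{s_2}\cdots\lim_{s_q}g(s_1,\dots,s_q),$$
all limits existing. Let $g_q=g$ and $g_k(\vec s)=\lim_sg_{k+1}(\vec s,s)$, so $g_1=G$. Call $(s_1,\dots,s_k)$ *settled* if $g_k(s_1,\dots,s_k)=G(s_1)$. Every $(s_1)$ is settled, and if $\vec s$ is settled, then $(\vec s,s)$ is settled for almost all $s$.

Let $I$ be the set of finite joins of degrees $w$ such that for some $\vec s\in\omega^q$, $w\le z_{g(\vec s)}$ and $w\le T[P_{\vec s}]$. By Lemma 4 this is an ideal of $[0,t]$. It is $\Sigma_2$: "$z_e\in I$" says that there are finitely many indices $i$ and tuples $\vec s$, with the two inequalities for each, such that $z_e$ is below the join of the $z_i$. As $g$ and the indices of the $P_{\vec s}$ are $0'$-computable and "$z_i\le z_j$" is $\Sigma_2$, this is computably enumerable in $0'$. By Corollary 7, $I$ is one of the ideals in (X6).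

**Step 5. Claim 1.** *If $\vec s=(s_1,\dots,s_k)$ is settled, $w\le z_{G(s_1)}$ and $w\le T[P_{\vec s}]$, then $w\in H_k$.* This says that the bound $G(s_1)$ is respected through all layers. We use downward induction on $k$. For $k=q$, $g(\vec s)=G(s_1)$, so $w\in I=H_q$. Let $k<q$, and let $\mu$ be such that $(\vec s,s)$ is settled for all $s\ge\mu$. Apply Lemma 11 with $J=J_{k+1}$ (its hypothesis on $J$ is (X1)), $H=H_{k+1}$, $F=P_{\vec s}$ and the list $(Q^{k+1}_s)$. If $s\ge\mu$, $v\le w$ and $v\le T[P_{\vec s}\cap P^{k+1}_s]=T[P_{(\vec s,s)}]$, then $v\le z_{G(s_1)}$, and $v\in H_{k+1}$ by the induction hypothesis. So $w\in J_{k+1}+(J_{k+1}\Rightarrow H_{k+1})=H_k$.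

**Step 6. Claim 2.** *Good $x$ are in $\mathcal U(I)$.* Let $x=x_i\le_Ry_{n_0}$ and $n_1=\max(i,n_0)$. As $J_1\subseteq N$, it suffices to show $x\in J_1+(J_1\Rightarrow H_1)$. We apply Lemma 11 with $J=J_1$, $H=H_1$, $F=\Sigma^*$, $w=x$, $\mu=\theta_{n_1}$ and the list $(Q^1_s)$. Let $s\ge\theta_{n_1}$, $v\le x$, $v\le T[P^1_s]$; note $v\in J_1$. Let $n=h(s)\ge n_1$; then $i\le n$ and $x_i\le_Ry_n$. So $v\le V_n\vee j_{i,n}$ and $v=v'\vee v''$ with $v'\le V_n$, $v''\le j_{i,n}$. As $v''\in J_1$, $v''\le c_{i,n}=T[Q^1_{a_{i,n}}]$. Since $s\ge\theta_n>a_{i,n}$, $P^1_s\cap Q^1_{a_{i,n}}=\emptyset$, so $v''=0$ by Lemma 5(c). Thus $v\le V_n=z_{G(s)}$ and $v\le T[P^1_s]$, and $v\in H_1$ by Claim 1 for $k=1$.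

**Step 7. Claim 3.** *Bad $b$ are not in $\mathcal U(I)$.* We assume the contrary and descend through the layers to a nonzero element of $I$ that violates the bound. Suppose $b\le x'\vee j$ with $j\in N$, $x'\in(J_1\Rightarrow H_1)$, and let $(b,j)=(b_n,j_n)$. Put $c_1=c^n$, $\sigma_1=\sigma_1(c_1)<\theta_{n+1}$, $\mu_1=\theta_n$. As $c_1\le b$ and $c_1\perp j$, (2) gives $c_1\le x'$. As $c_1\in J_1$, $c_1\in H_1$.

Inductively suppose $c_k\le\dots\le c_1$, $c_k\in J_k\setminus J_{k+1}$, $c_k\in H_k$, and for $l\le k$: $\mathrm{Sp}_t(c_l)$, $\sigma_l=\sigma_l(c_l)$, $c_l\perp T[\bigcup_{s<\mu_l}Q^l_s]$; and suppose that all $(s_1,\dots,s_k)$ with $\mu_l\le s_l\le\sigma_l$ ($l\le k$) are settled. For $k=1$ this holds. Let $k<q$. Choose $\mu_{k+1}$ such that $(s_1,\dots,s_k,s)$ is settled for all these finitely many $(s_1,\dots,s_k)$ and all $s\ge\mu_{k+1}$. As $c_k\in H_k$, write $c_k=x''\vee j''$ with $j''\in J_{k+1}$, $x''\in(J_{k+1}\Rightarrow H_{k+1})$. Axiom (X3) for $u=c_k$ gives $c_{k+1}\in J_{k+1}\setminus J_{k+2}$ with $\mathrm{Sp}_t(c_{k+1})$, $c_{k+1}\le c_k$ and $c_{k+1}\perp j''\vee T[\bigcup_{s<\mu_{k+1}}Q^{k+1}_s]$.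 By (2), $c_{k+1}\le x''$, so $c_{k+1}\in H_{k+1}$. Put $\sigma_{k+1}=\sigma_{k+1}(c_{k+1})$. The induction hypothesis holds for $k+1$.

At the end $c_q\in J_q\setminus J_{q+1}$, so $c_q\ne0$, and $c_q\in H_q=I$. So $c_q$ is a finite join of degrees $w$ with $w\le z_{g(\vec s)}$ and $w\le T[P_{\vec s}]$ for some $\vec s$. Let such a $w$ be $\ne0$. For each $k$, $s_k>\sigma_k$ is impossible: then $P_{\vec s}\cap Q^k_{\sigma_k}=\emptyset$, and $w\le c_k=T[Q^k_{\sigma_k}]$ would give $w=0$ by Lemma 5(c). Also $s_k<\mu_k$ is impossible: then $w\le T[P_{\vec s}]\le T[\bigcup_{s<\mu_k}Q^k_s]$ and $w\le c_k$ would give $w=0$. So $\mu_k\le s_k\le\sigma_k$ for all $k$. Hence $\vec s$ is settled and $\theta_n\le s_1<\theta_{n+1}$, whence $w\le z_{g(\vec s)}=z_{G(s_1)}=V_n$. But $w\le c_1\perp V_n$, so $w=0$, a contradiction. So all these $w$ are $0$ and $c_q=0$, a contradiction. This proves Claim 3 and the proposition. $\square$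

## 10. Truth in $\mathbb N$ from idempotents

Let $\chi_q(\pi)$ hold. $S$ need not satisfy the same sentences as $\mathbb N$. In $\mathbb N\times\mathbb N$, the functions on a two-point set, $x=(1,0)$ satisfies $x^2=x$, $x\ne0$, $x\ne1$. The remedy is to evaluate a sentence "on pieces". A piece is an idempotent; in the example, $(3,5)$ equals $3$ on the piece $(1,0)$ and $5$ on the piece $(0,1)$.

**Idempotents.** Let $\mathrm{Id}$ be the set of idempotents of $S$. For $e\in\mathrm{Id}$ with $e+e'=1$, $ee'=0$ we have $e'=e'(e+e')=e'e'$, so $e'\in\mathrm{Id}$. Products of idempotents are idempotent. For $e,f\in\mathrm{Id}$ write $f\le e$ if $fe=f$; $e,f$ are *orthogonal* if $ef=0$. For $x\in S$, $n\in\mathbb N$ write $x\le n$ if $x+u=n$ for some $u$.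

**Step 1. Decomposition.** We cut $x$ into constant pieces. *If $x\le n$, there are pairwise orthogonal $e_0,\dots,e_n\in\mathrm{Id}$ with $\sum_ie_i=1$ and $e_ix=ie_i$.* For $n=0$ we have $x=0$; take $e_0=1$. Step: let $x+u=n+1$, and by (X4) $x=ez+e$. Multiplying the first equation by $e$ gives $ez+e+eu=ne+e$. Cancelling $e$, $ez+eu=ne$, so $ez+eu+ne'=n$ and $ez\le n$. Let $f_0,\dots,f_n$ be as claimed for $ez$, and put $e_0=e'$, $e_{i+1}=ef_i$. These are pairwise orthogonal idempotents with sum $e'+e=1$. Moreover $e'x=0$, and $ef_ix=e\cdot(f_i\cdot ez)+ef_i=e\cdot if_i+ef_i=(i+1)ef_i$.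

By Proposition 13 this applies to all $x\in S$.

**Step 2. Values.** *If $0\ne f\in\mathrm{Id}$ and $fn=fm$, then $n=m$.* This makes values unique. Let $n=m+d$, $d>0$. Cancellation gives $fd=0$, so $f+f(d-1)=0$ and $f=0$, a contradiction.

Call $f\in\mathrm{Id}\setminus\{0\}$ *constant* for $\vec x$ with value $\vec n$ if $fx_l=fn_l$ for all $l$. The value is unique, and every nonzero $f_1\le f$ in $\mathrm{Id}$ is constant with the same value, since $f_1x_l=f_1fx_l=f_1fn_l=f_1n_l$. Every $0\ne e\in\mathrm{Id}$ is a finite orthogonal sum of elements $\le e$ that are constant for $\vec x$: multiply $e$ by products of members of the decompositions of the $x_l$ and omit zero products.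

**Step 3. Forcing.** We define evaluation on pieces. For $0\ne e\in\mathrm{Id}$ and elements of $S$ as parameters:

* $e\Vdash\tau=\sigma$ iff $e\tau=e\sigma$, for terms $\tau,\sigma$;
* $e\Vdash\varphi\wedge\psi$ iff $e\Vdash\varphi$ and $e\Vdash\psi$;
* $e\Vdash\neg\varphi$ iff no $f\in\mathrm{Id}$ with $0\ne f\le e$ has $f\Vdash\varphi$;
* $e\Vdash\exists v\varphi$ iff $e\Vdash\varphi(x)$ for some $x\in S$.

**Proposition 14.** $e\Vdash\varphi(\vec x)$ iff $\mathbb N\models\varphi(\vec n)$ for every $f\le e$ that is constant for $\vec x$, $\vec n$ being its value. In particular, for sentences, $1\Vdash\varphi\iff\mathbb N\models\varphi$.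

*Proof.* Induction on $\varphi$.

Atomic formulas. If $f$ is constant for $\vec x$ with value $\vec n$, then $f\tau(\vec x)=f\tau(\vec n)$ by induction on $\tau$, using $f(x+y)=fx+fy$ and $f(xy)=(fx)(fy)$. So $e\tau(\vec x)=e\sigma(\vec x)$ implies $f\tau(\vec n)=f\sigma(\vec n)$ for all constant $f\le e$, that is, $\tau(\vec n)=\sigma(\vec n)$ in $\mathbb N$ by Step 2. Conversely let $e=\sum f_i$ be a decomposition into constant elements with values $\vec n_i$. If $\tau(\vec n_i)=\sigma(\vec n_i)$ for all $i$, then $f_i\tau(\vec x)=f_i\sigma(\vec x)$ for all $i$; add up.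

Conjunctions are clear.

Negations. If some constant $f\le e$ with value $\vec n$ has $\mathbb N\models\varphi(\vec n)$, then all constant $f_1\le f$ have value $\vec n$, so $f\Vdash\varphi$ by induction and $e\not\Vdash\neg\varphi$. Conversely, if $0\ne f\le e$ and $f\Vdash\varphi$, take a constant $f_1\le f$. By induction $\mathbb N\models\varphi$ at its value, so not all constant elements $\le e$ have a value satisfying $\neg\varphi$.

Existential quantifiers. Let $e\Vdash\varphi(x,\vec x)$, and let $f\le e$ be constant for $\vec x$ with value $\vec n$. Take $f_1\le f$ constant also for $x$; by induction its value $(m,\vec n)$ satisfies $\varphi$. So $\mathbb N\models\exists v\varphi(v,\vec n)$. Conversely write $e=\sum f_i$ orthogonally with $f_i$ constant for $\vec x$ with value $\vec n_i$, choose $m_i$ with $\mathbb N\models\varphi(m_i,\vec n_i)$, and let $x=\sum m_if_i$. Let $f\le e$ be constant for $x,\vec x$. As $f=\sum ff_i$, some $ff_i\ne0$. By orthogonality $ff_ix=m_iff_i$, and $ff_i\le f_i$, so $ff_i$ has value $(m_i,\vec n_i)$ for $x,\vec x$; as $ff_i\le f$, this is the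 value of $f$. So all values satisfy $\varphi$, and by induction $e\Vdash\varphi(x,\vec x)$.

For a sentence every nonzero idempotent is constant for the empty tuple, and $1\ne0$; this gives the last statement. $\square$

## 11. The degree of $\mathrm{Th}(\mathcal D)$

Let $\varphi^*(\pi)$ be the first-order formula expressing $1\Vdash\varphi$, elements of $S$ being represented by elements of $R$. It is obtained from $\varphi$ by following the clauses of Step 3 of Section 10. Put
$$\varphi^\sharp:=\exists\pi\,(\chi_q(\pi)\wedge\varphi^*(\pi)),$$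
relativized to $\mathcal D^+$, the set of non-minimal elements. The map $\varphi\mapsto\varphi^\sharp$ is computable. By Proposition 12 for the fixed $q$, some $\pi$ satisfies $\chi_q$. By Propositions 13 and 14, for *every* $\pi$ with $\chi_q(\pi)$, $\varphi^*(\pi)$ holds iff $\mathbb N\models\varphi$. Hence
$$\mathbb N\models\varphi\iff\mathcal D\models\varphi^\sharp$$
for all sentences $\varphi$ of arithmetic, and $\mathrm{Th}(\mathbb N,+,\times)\le_m\mathrm{Th}(\mathcal D)$. With Proposition 2, $\mathrm{Th}(\mathcal D)\equiv_m\mathrm{Th}(\mathbb N,+,\times)$.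

Both reductions can be made one-one by padding: conjoin distinct tautologies, and send the numbers that are not Gödel numbers of sentences to distinct false sentences. So by Myhill's theorem (F4) the two theories are recursively isomorphic. Finally, by (F3),
$$\mathrm{Th}(\mathcal D)\equiv_T\mathrm{Th}(\mathbb N,+,\times)\equiv_T0^{(\omega)},$$
which proves Theorem 1. $\square$
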